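# Higher cohomology of quiver Hall–Littlewood bundles and the sign of the Tits form

## 1. Three arrows break the vanishing; two-step Dynkin and affine data keep it

The notation in these statements is unpacked in Section 2. Briefly, $\mathrm{Fl}$ is a product of partial flag varieties, $\mathcal W\to\mathrm{Fl}$ is a vector bundle of quiver representations that push the flags strictly down, and $\mathcal W_{\mu(\cdot)}$ is a vector bundle on $\mathcal W$ built from dominant weights.

**Theorem 1.** Let $Q$ have vertices $0,1$ and arrows $b_1,b_2,b_3:0\to1$; let $\dim V^{(0)}=\dim V^{(1)}=3$, $\underline i=(0,1,0,1)$, $\underline a=(2,1,1,2)$, and all $\mu(k)=0$ (a dominant triple). With $S=\mathbb C[\mathrm{Rep}(Q)]$, $\mathcal G$-equivariantly,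
$$H^0(\mathcal W,\mathcal O)=S,\qquad H^1(\mathcal W,\mathcal O)\cong t_{b_1}t_{b_2}t_{b_3}\,\det V^{(0)}\otimes(\det V^{(1)})^{-1}\otimes S\neq0 .$$

This disproves the following conjecture, whose source is "Integrable Systems and Quantum Groups" (https://dlisv03.media.osaka-cu.ac.jp/contents/osakacu/kiyo/111F0000022-2023-005.pdf).

**Conjecture (Vanishing).** If $(\underline i,\underline a,\mu(\cdot))$ is dominant, then $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for $p>0$.

How far does the failure reach? The answer is governed by the Tits form $q_Q(r)=\sum_x r_x^2-\sum_b r_{t(b)}r_{h(b)}$. "Dynkin" means $A,D,E$. "Affine" means $\tilde A_n$ ($n\ge0$; $\tilde A_0$ is one loop, $\tilde A_1$ a double edge), $\tilde D_n$, $\tilde E_{6,7,8}$, in any orientation. Quivers are finite, and $V^{(v)}=0$ is allowed (the end of Section 7 shows how to make all $V^{(v)}\ne0$).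

**Theorem 2.** If some connected component of $Q$ is neither Dynkin nor affine, there is a dominant triple with $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\ne0$ for some $p>0$. If that component has no oriented cycles, one can take all $\mu(k)=0$ and each vertex occurring at most twice in $\underline i$. In particular the conjecture fails for $m\ge3$ parallel arrows and for $m\ge2$ loops at one vertex.

**Theorem 3.** Let $Q$ be any quiver, and let $(\underline i,\underline a,\mu(\cdot))$ be dominant with each vertex $x$ occurring at most twice in $\underline i$. If $x$ occurs twice, let $m_x$ be the minimum of its two step dimensions; otherwise $m_x=0$. Then $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for $p>\max_{0\le r\le m}(-q_Q(r))$. In particular the conjecture holds for all such data if every component of $Q$ is Dynkin or affine. The bound is sharp, in the sense of Proposition 6.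

**Corollary 5.** For $Q$ without oriented cycles, the vanishing holds for all dominant triples in which each vertex occurs at most twice if and only if every component of $Q$ is Dynkin or affine.

**Proposition 6 (sharpness).** Let $Q$ be without oriented cycles and $e\in\mathbb Z_{\ge0}^{Q_0}$ with $2e_x\le\sum e_y$ for every vertex $x$, where the sum runs over the edges joining $x$ to other vertices $y$. There is an explicit dominant triple with $\mu(\cdot)=0$, each vertex occurring at most twice (given in Section 9), for which the largest $p$ with $H^p(\mathcal W,\mathcal O)\neq0$ is exactly $-q_Q(e)$, which equals the bound of Theorem 3. If $q_Q(e)<0$, replacing $e$ by its multiples gives non-vanishing in arbitrarily large degrees.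

**Theorem 4.** For $m\ge4$ arrows $0\to1$, $\underline i=(0,1,0,1)$, $\underline a=(3,2,1,2)$, $\mu(\cdot)=0$, the quiver Kostka–Shoji polynomial at $\lambda^\bullet=((1^4),(-1^4))$ is $h_4(t)-s_{211}(t)$. The coefficient of $t_1t_2t_3t_4$ in it is $-2$. So positivity also fails for dominant triples.

These results do not settle Dynkin and affine quivers when some vertex occurs three or more times in $\underline i$.

## 2. Flags indexed by steps, weights, Bott's theorem and the Tits form

### Flags and the bundle $\mathcal W$

An arrow $b$ of $Q$ goes from its tail $t(b)$ to its head $h(b)$. For finite-dimensional complex vector spaces $V^{(i)}$, $i\in Q_0$, put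
$$G=\prod_i GL(V^{(i)}),\qquad \mathrm{Rep}(Q)=\bigoplus_b\mathrm{Hom}(V^{(t(b))},V^{(h(b))}).$$
The torus $T^{Q_1}=(\mathbb C^\times)^{Q_1}$ scales the $b$-component by $t_b^{-1}$, so coordinate functions on that component have weight $t_b$. Thus $\mathrm{Rep}(Q)^*=\bigoplus_b t_b\,V^{(t(b))}\otimes V^{(h(b))*}$ as a module over $\mathcal G=G\times T^{Q_1}$.

**Definition (flags).** Let $\underline i=(i_1,\dots,i_\ell)$ be vertices and $\underline a=(a_1,\dots,a_\ell)$ positive integers with $\sum_{k:i_k=i}a_k=\dim V^{(i)}$ for all $i$. A point of $\mathrm{Fl}=\prod_i\mathrm{Fl}^{(i)}$ is, for each $i$, a filtration $V^{(i)}=F^{(i)}_0\supseteq\cdots\supseteq F^{(i)}_\ell=0$ with $\dim F^{(i)}_k=\sum_{l>k,\,i_l=i}a_l$.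

At step $k$ only the flag at the vertex $i_k$ drops, by $a_k$ dimensions. The fibre over $F$ of the bundle $p:\mathcal W\to\mathrm{Fl}$ is
$$\{x\in\mathrm{Rep}(Q):x_b(F^{(t(b))}_{k-1})\subseteq F^{(h(b))}_k\ \text{for all }b\text{ and }1\le k\le\ell\}.$$

For example, take one loop at one vertex and $\underline a=(1,1)$. Then $\mathrm{Fl}=\mathbb P^1=\{E_1\subset V\}$, and the conditions read $xV\subset E_1$, $xE_1=0$. So $\mathcal W$ has fibre $\mathrm{Hom}(V/E_1,E_1)$, that is, $\mathcal W=T^*\mathbb P^1$.

### Line bundles and weight data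

For $\dim V=n$, $GL(V)/B$ is the variety of complete flags $V=E_0\supset\cdots\supset E_n=0$, where $B$ is the stabilizer of a base flag. For $\lambda\in\mathbb Z^n$ put $\mathcal L_\lambda=\bigotimes_j(E_{j-1}/E_j)^{\otimes\lambda_j}$. If $\lambda$ is dominant ($\lambda_1\ge\dots\ge\lambda_n$), then $H^0(\mathcal L_\lambda)$ is the irreducible module of highest weight $\lambda$. For instance $\mathcal L_{(1,0,\dots,0)}=V/E_1$ has sections $V$.

**Definition (weight data).** A weight datum is a sequence of dominant weights $\mu(k)$ of $GL(a_k)$. Let $\mu^{(i)}$ be the concatenation of the $\mu(k)$ with $i_k=i$, in increasing order of $k$. The triple $(\underline i,\underline a,\mu(\cdot))$ is dominant if every $\mu^{(i)}$ is dominant.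

Let $\mathcal L=\boxtimes_i\mathcal L_{\mu^{(i)}}$ on $\prod_iGL(V^{(i)})/B^{(i)}$, and let $\pi$ be the projection from there to $\mathrm{Fl}$. Put
$$\mathcal V=\pi_*\mathcal L,\quad\text{with fibre }\bigotimes_kV_{\mu(k)}\bigl(F^{(i_k)}_{k-1}/F^{(i_k)}_k\bigr),\qquad \mathcal W_{\mu(\cdot)}=p^*\mathcal V.$$
With $\mu=0$ we get $\mathcal W_{\mu(\cdot)}=\mathcal O_{\mathcal W}$, and the triple is dominant. For two steps at the same vertex, $\mu(1)=(3,1)$ and $\mu(2)=(1,0)$ is dominant, while $\mu(1)=(3,1)$ and $\mu(2)=(2,0)$ is not.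

The quiver Hall–Littlewood series is $\chi^{(\underline i,\underline a)}_{\mu(\cdot)}=\sum_p(-1)^p\mathrm{ch}_{\mathcal G}H^p(\mathcal W,\mathcal W_{\mu(\cdot)})$. Its coefficients on the irreducible characters of $G$ are the quiver Kostka–Shoji polynomials $\mathcal K^{(\underline i,\underline a)}_{\lambda^\bullet,\mu(\cdot)}(t_{Q_1})\in\mathbb Z[t_b^{\pm1}\mid b\in Q_1]$.

### Reduction to $\mathrm{Fl}$ and the Koszul complex

Throughout let $\eta=\mathcal W^*$ be the dual bundle, $\xi=(\mathrm{Rep}(Q)\otimes\mathcal O/\mathcal W)^*$ the annihilator of $\mathcal W$, and $S=\mathrm{Sym}(\mathrm{Rep}(Q)^*)$. Then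
$$0\to\xi\to\mathrm{Rep}(Q)^*\otimes\mathcal O\to\eta\to0 .$$
Since $p$ is affine with $p_*\mathcal O_{\mathcal W}=\mathrm{Sym}\,\eta$, the projection formula gives $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=H^p(\mathrm{Fl},\mathrm{Sym}\,\eta\otimes\mathcal V)$. The Koszul complex
$$\cdots\to\Lambda^2\xi\otimes\mathcal V\otimes S\to\xi\otimes\mathcal V\otimes S\to\mathcal V\otimes S\to\mathrm{Sym}\,\eta\otimes\mathcal V\to0\tag{1}$$
is exact. So higher cohomology of $\mathcal W_{\mu(\cdot)}$ can only come from the bundles $\Lambda^k\xi\otimes\mathcal V$ on $\mathrm{Fl}$.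

### Bott's theorem in these conventions

Let $\rho$ be any sequence decreasing by $1$ at each place, for example $(-1,\dots,-n)$.

**Bott's theorem.** If $\lambda+\rho$ has two equal entries, $\mathcal L_\lambda$ has no cohomology. Otherwise let $j$ be the number of inversions, that is, of pairs $p<q$ with $(\lambda+\rho)_p<(\lambda+\rho)_q$. Then only $H^j(\mathcal L_\lambda)$ is nonzero, and it is the irreducible module whose highest weight is obtained by sorting $\lambda+\rho$ decreasingly and subtracting $\rho$.

For a product of general linear groups the inversion numbers add. If $P\supseteq B$ is parabolic with Levi subgroup $L$ and $V_\gamma$ is an irreducible $L$-module of highest weight $\gamma$, viewed as a $P$-module, then the bundle on $G/P$ with fibre $V_\gamma$ has the cohomology of $\mathcal L_\gamma$ on $G/B$.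

Here is the example needed next. On $\mathbb P(V)$ (lines $\ell\subset V$, $\dim V=n$) the line $\ell$ is the last coordinate, so $\ell^k$ is $\mathcal L_{(0,\dots,0,k)}$, and $\lambda+\rho=(-1,\dots,-n+1,-n+k)$. For $1\le k\le n-1$ two entries agree. For $k=n$ there are $n-1$ inversions, the sorted sequence is $(0,-1,\dots,-n+1)$, and subtracting $\rho$ leaves $(1,\dots,1)$. Thus
$$\ell^k\text{ has no cohomology for }1\le k\le n-1,\qquad \ell^n\text{ has only }H^{n-1}(\ell^n)=\det V.$$
Hyperplanes $P\subset V$ are lines $h=(V/P)^*$ in $V^*$. So $h^k$ has no cohomology for $1\le k\le n-1$, and $h^n$ has only $H^{n-1}(h^n)=(\det V)^{-1}$. Both $\ell$ and $h$ are $\mathcal O(-1)$, and for $k>n$ their $k$-th powers have only $H^{n-1}\neq0$.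

### The Tits form

Let $(\cdot,\cdot)$ be the symmetric form on $\mathbb Z^{Q_0}$ with $(S_x,S_x)=2-2\#\{\text{loops at }x\}$ and $(S_x,S_y)=-\#\{\text{arrows between }x\text{ and }y\}$ for $x\neq y$. Then $q_Q(r)=\frac12(r,r)$. For $m$ arrows $0\to1$ we get $q(r_0,r_1)=r_0^2+r_1^2-mr_0r_1$, so $q(1,1)=2-m$ is negative exactly from three arrows on. For $m$ loops, $q(r)=(1-m)r^2$.

An affine graph without loops has a vector $n$ with all $n_x\ge1$ and $(n,S_x)=0$ for all $x$. For $\tilde A$ it is all ones. For $\tilde D$ it is $1$ on the four ends and $2$ elsewhere. For $\tilde E_6,\tilde E_7,\tilde E_8$ it is $3,4,6$ at the centre, with entries along the arms (from the centre outwards) $2,1$ three times; $2$ and twice $3,2,1$; $3$, then $4,2$, then $5,4,3,2,1$.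

The following identity is used twice. Suppose there are no loops, let $e\ge0$, and let $s$ be supported on the support of $e$. With $a_{xy}=(S_x,S_y)$ and all sums over the support of $e$,
$$(s,s)=\sum_x(e,S_x)\frac{s_x^2}{e_x}-\frac12\sum_{x\ne y}a_{xy}e_xe_y\Big(\frac{s_x}{e_x}-\frac{s_y}{e_y}\Big)^2 .\tag{2}$$
To check it, expand the square. The second term becomes $-\sum_{x\ne y}a_{xy}e_y\frac{s_x^2}{e_x}+\sum_{x\neq y}a_{xy}s_xs_y$. As $(e,S_x)=2e_x+\sum_{y\ne x}a_{xy}e_y$, the first term is $2\sum_xs_x^2+\sum_{x\ne y}a_{xy}e_y\frac{s_x^2}{e_x}$. The sum is $2\sum s_x^2+\sum_{x\ne y}a_{xy}s_xs_y=(s,s)$.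

With $e=n$ on an affine graph the first sum vanishes and $-a_{xy}\ge0$, so $q\ge0$. For $\tilde A_0$, $q=0$. A Dynkin graph is an affine graph with one vertex removed, so $q\ge0$ there as well. Hence $q_Q\ge0$ whenever every component of $Q$ is Dynkin or affine.

## 3. Lines, planes and one, two or three arrows

**What the conditions say.** Take $m$ arrows $0\to1$ with $\underline i=(0,1,0,1)$, $\underline a=(2,1,1,2)$, $\mu=0$. The flag at vertex $0$ is a line $\ell=F^{(0)}_1=F^{(0)}_2\subset V^{(0)}$, with $F^{(0)}_3=0$. The flag at vertex $1$ is a plane $P=F^{(1)}_2=F^{(1)}_3\subset V^{(1)}$, with $F^{(1)}_1=V^{(1)}$. The conditions for $k=1$ ($x_bV^{(0)}\subset V^{(1)}$) and $k=4$ ($x_b(0)\subset0$) are void. Those for $k=2,3$ both say $x_b(\ell)\subset P$. So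
$$\mathcal W=\{(\ell,P,x):x_b(\ell)\subset P\text{ for all }b\}\to\mathrm{Fl}\cong\mathbb P^2\times\mathbb P^2 .$$
Since $\mathrm{Rep}(Q)\otimes\mathcal O/\mathcal W=\bigoplus_b\mathrm{Hom}(\ell,V^{(1)}/P)$, with its torus weights, we have $\xi=\bigoplus_bt_b\,\ell\otimes h\cong\mathcal O(-1,-1)^m$ with $h=(V^{(1)}/P)^*$. Hence $\Lambda^k\xi$ is a sum of copies of $\ell^k\otimes h^k$. By the Künneth formula and Section 2 it has no cohomology for $k=1,2$, and for $k=3$ only $H^4$. Write $K_k=\Lambda^k\xi\otimes S$.

**One or two arrows.** For $m=1$ the sequence $0\to K_1\to K_0\to\mathrm{Sym}\,\eta\to0$, in which $K_1$ has no cohomology, gives $H^0(\mathrm{Sym}\,\eta)=S$ and nothing else. For $m=2$ put $Z_0=\ker(K_0\to\mathrm{Sym}\,\eta)$. From $0\to K_2\to K_1\to Z_0\to0$ the sheaf $Z_0$ has no cohomology, and again only $H^0=S$ survives. The conjecture holds in these two cases.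

**A natural argument for vanishing, and where it stops.** The Grauert–Riemenschneider theorem says: if $f:X\to Y$ is proper, $X$ smooth, and $f$ generically finite onto its image, then $R^if_*\omega_X=0$ for $i>0$. The projection $f:\mathcal W\to\mathrm{Rep}(Q)$ is proper, since $\mathcal W$ is closed in $\mathrm{Fl}\times\mathrm{Rep}(Q)$. As $\mathrm{Rep}(Q)$ is affine, $H^i(\mathcal W,\mathcal O)$ is the module of sections of $R^if_*\mathcal O$. So if $\omega_{\mathcal W}$ is trivial and $f$ is generically finite, higher cohomology vanishes. For one loop and $\underline a=(1,1)$ this works: $\mathcal W=T^*\mathbb P^1$ has trivial canonical bundle, and a nonzero nilpotent $x$ determines $E_1=xV$, so $f$ is birational onto the nilpotent cone.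

In our case $\omega_{\mathcal W}=p^*(\omega_{\mathrm{Fl}}\otimes\det\eta)$, and $\det\eta\cong(\det\xi)^{-1}=\mathcal O(m,m)$, so $\omega_{\mathcal W}\cong p^*\mathcal O(m-3,m-3)$. For $m=3$ it is trivial, exactly as for $T^*\mathbb P^1$. What fails is generic finiteness: $\dim\mathcal W=4+27-3=28$, while $\dim\mathrm{Rep}(Q)=27$. The fibre of $f$ over $x$ is the common zero locus in $\mathbb P^2\times\mathbb P^2$ of three sections of $\mathcal O(1,1)$. It is never empty, since $(h_1+h_2)^3\ne0$ in cohomology, where $h_1,h_2$ are the two hyperplane classes. For general $x$ it is a smooth curve $C$ by Bertini's theorem, since the $x_b$ give all sections of the base-point-free bundle $\mathcal O(1,1)$. By adjunction its canonical bundle is trivial. The Koszul resolution of $\mathcal O_C$ by sums of $\mathcal O(-k,-k)$, $0\le k\le3$, gives $H^0(\mathcal O_C)=\mathbb C$. So $C$ is an elliptic curve, and the class in $H^1(\mathcal O_C)$ is what we should find in $H^1(\mathcal W,\mathcal O)$.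

### Proof of Theorem 1

Now $m=3$ and $0\to K_3\to K_2\to K_1\to K_0\to\mathrm{Sym}\,\eta\to0$ is exact. Here $K_1,K_2$ have no cohomology, $K_0$ has only $H^0=S$, and $K_3$ has only $H^4(K_3)=H^4(\mathrm{Fl},\Lambda^3\xi)\otimes S$.

**Step 1: move $H^4(K_3)$ along the complex.** Let $Z_0=\ker(K_0\to\mathrm{Sym}\,\eta)$ and $Z_1=\ker(K_1\to K_0)$. From $0\to K_3\to K_2\to Z_1\to0$, the only cohomology of $Z_1$ is $H^3(Z_1)=H^4(K_3)$. From $0\to Z_1\to K_1\to Z_0\to0$, the only cohomology of $Z_0$ is $H^2(Z_0)=H^4(K_3)$. Finally $0\to Z_0\to K_0\to\mathrm{Sym}\,\eta\to0$ gives $H^0(\mathrm{Sym}\,\eta)=S$, because $H^0(Z_0)=H^1(Z_0)=0$, and $H^1(\mathrm{Sym}\,\eta)=H^2(Z_0)=H^4(K_3)$, because $H^1(K_0)=H^2(K_0)=0$.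

**Step 2: identify the module.** Here $\Lambda^3\xi=t_{b_1}t_{b_2}t_{b_3}\,\ell^3\otimes h^3$. By Section 2, $H^2(\ell^3)=\det V^{(0)}$ and $H^2(h^3)=(\det V^{(1)})^{-1}$. Hence $H^1(\mathcal W,\mathcal O)\cong t_{b_1}t_{b_2}t_{b_3}\det V^{(0)}\otimes(\det V^{(1)})^{-1}\otimes S$. $\blacksquare$

The class sits in cohomological degree $4$ and Koszul degree $3$, and the difference $4-3$ is the degree in which it appears on $\mathcal W$. The next section makes this bookkeeping exact in general.

## 4. Top cohomological degree from the Koszul bundles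

**Lemma 7.** $\max\{p:H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\neq0\}=\max\{j-k:H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\neq0\}$, with $\max\emptyset=-\infty$.

The inequality $\le$ is the usual hypercohomology bound. The point is that at the top degree nothing can cancel.

**Step 1: one complex of free modules that computes both sides.** Take Čech complexes for a finite affine cover of $\mathrm{Fl}$, and let $F$ be the total complex of (1) without its last term:
$$F^n=\bigoplus_{j-k=n}\check C^j(\Lambda^k\xi\otimes\mathcal V)\otimes_{\mathbb C}S .$$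
It is a bounded complex of graded free $S$-modules, possibly of infinite rank, with generators in degrees $k\ge0$. For each $j$ the complex in $k$ resolves $\check C^j(\mathrm{Sym}\,\eta\otimes\mathcal V)$, because sections over affine open sets are exact. Hence $H^n(F)=H^n(\mathrm{Fl},\mathrm{Sym}\,\eta\otimes\mathcal V)=H^n(\mathcal W,\mathcal W_{\mu(\cdot)})$. The Čech differential has constant coefficients, and the Koszul differential has coefficients in $S_1$, so it dies modulo $S_+$. Therefore
$$H^n(F\otimes_S\mathbb C)=\bigoplus_kH^{n+k}(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V).$$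
The lemma says that $F$ and $F\otimes_S\mathbb C$ have the same top degree of cohomology.

**Step 2: split off the exact part above the top.** Suppose first that $F$ is not acyclic, and let $N$ be maximal with $H^N(F)\ne0$. We claim that $Z^n=\ker d^n$ is a projective direct summand of $F^n$ for $n\ge N$. This holds for large $n$, where $F^n=0$. If it holds for $n+1>N$, then $H^{n+1}(F)=0$, so $F^n\to Z^{n+1}$ is onto the projective module $Z^{n+1}$ and splits. Thus $F^n=Z^n\oplus C^n$ with $C^n\cong Z^{n+1}$, and $Z^n$ is a projective direct summand. So $F$ is the direct sum of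
$$\cdots\to F^{N-1}\to Z^N\to0\qquad\text{and}\qquad C^N\to F^{N+1}\to F^{N+2}\to\cdots,$$
the second being bounded and split exact.

**Step 3: reduce modulo $S_+$.** The split exact part stays exact. So $H^n(F\otimes_S\mathbb C)=0$ for $n>N$, and by right exactness $H^N(F\otimes_S\mathbb C)=H^N(F)/S_+H^N(F)$. The graded module $H^N(F)$ is nonzero with degrees bounded below, and its lowest nonzero component does not meet $S_+H^N(F)$. This is graded Nakayama, and the quotient is nonzero. If $F$ is acyclic, the same induction without a stopping point shows that $F$ is split exact, so $F\otimes_S\mathbb C$ is exact and both maxima are $-\infty$. $\square$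

For example, let $\underline i=(0,1,0,1)$, $\underline a=(n-1,1,1,n-1)$, $\mu=0$, with $m$ arrows. As in Section 3, $\Lambda^k\xi$ is a sum of copies of $\ell^k\otimes h^k$ on $\mathbb P^{n-1}\times\mathbb P^{n-1}$. For $n\ge2$ its cohomology is nonzero only for $(j,k)=(0,0)$ and for $j=2n-2$, $n\le k\le m$. By Lemma 7 the largest $p$ is $0$ if $m<n$ and $n-2$ if $m\ge n$.

**Weights at a base point.** Write $\mathrm{Fl}=G/P$ with $P\supseteq B$. Choose an ordered basis $(u_c)$ of each $V^{(v)}$ such that every member of the base flags is spanned by the last basis vectors. So $u_c$ has weight $\varepsilon_c$, corresponding to $E_{c-1}/E_c$, and each coordinate $c$ belongs to a step, $\mathrm{step}(c)$, with $F_k$ spanned by the $u_c$ of step $>k$. The condition $x_b(F_{k-1})\subseteq F_k$ for all $k$ means that $x_bu_c$ involves only $u_d$ with $\mathrm{step}(d)>\mathrm{step}(c)$. Dually, the fibre $\xi_0$ of $\xi$ at the base point has basis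
$$u_c\otimes u_d^*\ \text{(labelled by }b),\quad\text{of weight }\varepsilon_c-\varepsilon_d,\qquad c\text{ in }V^{(t(b))},\ d\text{ in }V^{(h(b))},\ \mathrm{step}(c)\ge\mathrm{step}(d).\tag{3}$$
Each $\mu(k)$ is dominant, so $\pi_*\mathcal L=\mathcal V$ and $R^{>0}\pi_*\mathcal L=0$. By the projection formula,
$$H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)=H^j(G/B,\Lambda^k\xi\otimes\mathcal L).\tag{4}$$

## 5. Canonical bundles of Grassmannians inside $\Lambda^k\xi$

To break the conjecture we need $H^j(\Lambda^k\xi\otimes\mathcal V)\ne0$ with $j>k$. Theorem 1 suggests how. There $\Lambda^3\xi$ is the canonical bundle of $\mathbb P^2\times\mathbb P^2$, up to a twist, so it has cohomology in the top degree $j=\dim\mathrm{Fl}=4$, while $k=\mathrm{rank}\,\xi=3$. For a quiver without oriented cycles we can imitate this with two steps per vertex. Let all the first steps come before all the second steps, each group ordered along the arrows, with dimensions $f_x$ and then $e_x$. A flag is then a subspace $D_x\subset V^{(x)}$ of dimension $e_x$ for each $x$,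 $\xi=\bigoplus_bD_{t(b)}\otimes(V^{(h(b))}/D_{h(b)})^*$, and $\det\xi$ is a canonical bundle as soon as the numbers $e,f$ satisfy one linear equation per vertex.

With loops or oriented cycles this plan stops at the first line: no order of the vertices increases along all arrows. The remedy is to unroll the cycle into a quiver $\tilde Q$ without oriented cycles that maps to $Q$. Several vertices of $\tilde Q$ then lie over one vertex $v$ of $Q$ and occupy successive blocks of $V^{(v)}$. Two problems arise. The steps must be timed so that only the wanted pairs contribute, and this is what a schedule does. Also, the blocks over $v$ vary in a flag variety of their own, and there an ample twist, which the weight datum can supply, isolates the cohomology along the fibres.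

Let $\tilde Q$ be a finite quiver without oriented cycles, and let $\varphi:\tilde Q\to Q$ be a morphism of quivers such that distinct parallel arrows of $\tilde Q$ have distinct images.

**Definition (schedule).** A schedule is a pair of functions $\alpha,\delta:\tilde Q_0\to\mathbb R$ with

* (S1) $\alpha(x)<\delta(x)$;
* (S2) $\alpha(x)<\alpha(y)\le\delta(x)<\delta(y)$ for each arrow $x\to y$;
* (S3) if $x\ne y$ and $\varphi(x)=\varphi(y)$, then $\delta(x)\le\alpha(y)$ or $\delta(y)\le\alpha(x)$;
* (S4) if $\varphi(x)\ne\varphi(y)$, then $\{\alpha(x),\delta(x)\}\cap\{\alpha(y),\delta(y)\}=\emptyset$.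

For $\tilde Q=Q$ the quiver with three arrows $0\to1$, $(\alpha(0),\alpha(1),\delta(0),\delta(1))=(1,2,3,4)$ is a schedule, and it produces $\underline i=(0,1,0,1)$. For $Q$ one loop and $\tilde Q:y_0\to y_1$, the values $\alpha(y_k)=k$, $\delta(y_k)=k+1$ form a schedule in which the time $1$ is shared by the end of $y_0$ and the start of $y_1$.

**From a schedule to a dominant triple.** Let $e,f\in\mathbb Z_{\ge0}^{\tilde Q_0}$. By (S1) and (S3) each fibre $\varphi^{-1}(v)$ is totally ordered as $x_1,x_2,\dots$ with $\delta(x_i)\le\alpha(x_{i+1})$. Choose integers $c_x$ strictly decreasing along each fibre; if $\varphi$ is injective, take $c=0$. Let $N\ge0$ be an integer. The steps are the real numbers $\kappa$ in the images of $\alpha$ and $\delta$, in increasing order. Step $\kappa$ belongs to the vertex $\varphi(x)$ for any $x$ with $\kappa\in\{\alpha(x),\delta(x)\}$, which is well defined by (S4).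

At most one $x$ has $\delta(x)=\kappa$. Indeed, if $\delta(x)=\delta(y)$ with $x\ne y$, then $\varphi(x)=\varphi(y)$ by (S4), and (S3) gives, say, $\delta(x)\le\alpha(y)<\delta(y)$, a contradiction. In the same way at most one $y$ has $\alpha(y)=\kappa$. Give step $\kappa$ the dimension $e_x+f_y$ and the weight $\mu(\kappa)=((Nc_x)^{e_x},(Nc_y)^{f_y})$, with missing terms omitted, and delete steps of dimension $0$. If both $x$ and $y$ occur, then $\delta(x)=\alpha(y)$, so $x$ precedes $y$ in its fibre, $c_x>c_y$, and $\mu(\kappa)$ is dominant.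

The coordinates of $V^{(v)}$ therefore come in the order $A_{x_1},D_{x_1},A_{x_2},D_{x_2},\dots$, where $A_x$ has $f_x$ coordinates, in step $\alpha(x)$, and $D_x$ has $e_x$ coordinates, in step $\delta(x)$. Let $U_x$ be the block spanned by $A_x$ and $D_x$. The concatenated weight is the constant $Nc_x$ on $U_x$, so the triple is dominant for every $N\ge0$. If $\varphi$ is injective, then $\mu=0$ and each vertex occurs at most twice. Vertices of $Q$ outside the image get $V^{(v)}=0$.

**Proposition 8.** Suppose that for every $x$ with $e_xf_x>0$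
$$\sum_{\beta:\,t(\beta)=x}f_{h(\beta)}+\sum_{\beta:\,h(\beta)=x}e_{t(\beta)}=e_x+f_x .\tag{5}$$
Put $j=\sum_xe_xf_x$ and $k=\sum_{\beta\in\tilde Q_1}e_{t(\beta)}f_{h(\beta)}$. Then for $N\gg0$ (any $N$ if $\varphi$ is injective) $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$. Consequently, by Lemma 7, $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\ne0$ for some $p\ge j-k$.

**Step 1: reduce to the fibre of a flag projection.** Let $P'\supseteq B$ be the parabolic subgroup stabilizing the flags with successive subquotients $U_x$, $x\in\varphi^{-1}(v)$. Let $L'=\prod_xGL(U_x)$ be its Levi subgroup containing the torus, $B_{L'}=B\cap L'$, and $\theta:G/B\to G/P'$. As $\mu^{(v)}$ is constant on blocks, $\mathcal L=\theta^*\mathcal N^N$ with $\mathcal N=\bigotimes_x\det(U_x)^{c_x}$. The $c_x$ strictly decrease along fibres of $\varphi$, so $\mathcal N$ is ample on $G/P'$. By the Leray spectral sequence, the projection formula and Serre's theorems, for $N\gg0$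
$$H^j(G/B,\Lambda^k\xi\otimes\mathcal L)=H^0\big(G/P',R^j\theta_*(\Lambda^k\xi)\otimes\mathcal N^N\big),$$
and the sheaf on the right is globally generated. So the left side is nonzero if and only if $R^j\theta_*(\Lambda^k\xi)\ne0$. That sheaf is a homogeneous bundle whose fibre at the base point is $H^j(P'/B,\Lambda^k\xi)$, so the condition is $H^j(P'/B,\Lambda^k\xi)\neq0$. If $\varphi$ is injective, $G/P'$ is a point and $\mathcal L$ is trivial, so the equivalence holds for any $N$. By (4) it remains to show $H^j(P'/B,\Lambda^k\xi)\ne0$.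

**Step 2: find a direct summand of $\xi_0$.** We have $P'/B=L'/B_{L'}$, and the restricted bundle is $L'\times^{B_{L'}}\Lambda^k\xi_0$. As an $L'$-module,
$$\mathrm{Rep}(Q)^*=\bigoplus_b\ \bigoplus_{x\in\varphi^{-1}(t(b)),\ y\in\varphi^{-1}(h(b))}U_x\otimes U_y^* .$$
By (3), $\xi_0$ is spanned by basis vectors $u_c\otimes u_d^*$. So as a $B_{L'}$-module it is the direct sum of its intersections $\xi_{b,x,y}=\xi_0\cap(U_x\otimes U_y^*)$ with these summands. Let $\beta:x\to y$ be an arrow of $\tilde Q$ and $b=\varphi(\beta)$. Which $c\in U_x$, $d\in U_y$ satisfy $\mathrm{step}(c)\ge\mathrm{step}(d)$? If $c\in A_x$, its step $\alpha(x)$ is smaller than $\alpha(y)$ and $\delta(y)$, so none do. If $c\in D_x$, its step satisfies $\alpha(y)\le\delta(x)<\delta(y)$, so exactly the $d\in A_y$ do. Writing $D_x$ also for the span of the last $e_x$ basis vectors of $U_x$, we obtain $\xi_{b,x,y}=D_x\otimes(U_y/D_y)^*$. Distinct $\beta$ give distinct triples $(b,x,y)$, since parallel arrows have distinct images. Hence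
$$\tilde\xi=\bigoplus_\beta D_{t(\beta)}\otimes(U_{h(\beta)}/D_{h(\beta)})^*$$
is a $B_{L'}$-direct summand of $\xi_0$ of dimension $k$, and the line $\Lambda^k\tilde\xi$ is a direct summand of $\Lambda^k\xi_0$.

**Step 3: recognize a canonical bundle.** We compute
$$\det\big(D_x\otimes(U_y/D_y)^*\big)=(\det D_x)^{f_y}\otimes(\det(U_y/D_y))^{-e_x}=(\det D_x)^{f_y}\otimes(\det D_y)^{e_x}\otimes(\det U_y)^{-e_x}.$$
So the line bundle defined by $\Lambda^k\tilde\xi$ on $L'/B_{L'}$ is pulled back from $\prod_x\mathrm{Gr}(e_x,U_x)$, where, up to a constant twist by powers of the $\det U_x$, it is $\bigotimes_x(\det D_x)^{n_x}$, with $n_x$ the left side of (5). On $\mathrm{Gr}(e_x,U_x)$ the cotangent bundle is $D_x\otimes(U_x/D_x)^*$, with determinant $(\det D_x)^{e_x+f_x}$ up to twist. If $e_xf_x=0$, the Grassmannian is a point. So (5) says that our line bundle is the canonical bundle of $\prod_x\mathrm{Gr}(e_x,U_x)$ up to twist, and it has nonzero cohomology in degree $\dim\prod_x\mathrm{Gr}(e_x,U_x)=\sum_xe_xf_x=j$. Pulling back to full flags does not change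 cohomology. Thus $H^j(P'/B,\Lambda^k\xi)\neq0$. $\square$

For three arrows $0\to1$, the choice $e=(1,2)$, $f=(2,1)$ satisfies (5): at $0$, $3f_1=3=e_0+f_0$; at $1$, $3e_0=3=e_1+f_1$. Here $j=2+2$ and $k=3\cdot1\cdot1$, and we recover the data of Theorem 1.

## 6. Solving the balance equation: $j-k=-q_{\tilde Q}(e)$

**Lemma 9.** Let $e\in\mathbb Z_{\ge0}^{\tilde Q_0}$ with $(e,S_x)\le0$ for all $x\in\tilde Q_0$. Define $f$ recursively, starting from sinks, by
$$f_x=\sum_{t(\beta)=x}f_{h(\beta)}+\sum_{h(\beta)=x}e_{t(\beta)}-e_x .$$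
Then $f\ge e$, (5) holds, and $j-k=-q_{\tilde Q}(e)$.

*Proof.* The recursion makes sense because $\tilde Q$ has no oriented cycles. Assume $f_y\ge e_y$ for all heads $y$ of arrows out of $x$. There are no loops, so $\sum_{t(\beta)=x}e_{h(\beta)}+\sum_{h(\beta)=x}e_{t(\beta)}=2e_x-(e,S_x)$. Hence $f_x\ge2e_x-(e,S_x)-e_x=e_x-(e,S_x)\ge e_x$. Equation (5) is the definition of $f$. Multiply the definition by $e_x$ and sum over $x$:
$$\sum_xe_xf_x=\sum_\beta e_{t(\beta)}f_{h(\beta)}+\sum_\beta e_{t(\beta)}e_{h(\beta)}-\sum_xe_x^2,$$
that is, $j=k-q_{\tilde Q}(e)$. $\square$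

So we need vectors $e$ with all $(e,S_x)\le0$ and negative Tits form.

**Lemma 10.** If $\tilde Q$ is connected, has no oriented cycles, and its underlying graph contains an affine graph $\Gamma_0$ as a proper subgraph, there is $e\ge0$ with $(e,S_x)\le0$ for all $x$ and $q_{\tilde Q}(e)<0$.

*Proof.* Let $n$ be the positive null vector of $\Gamma_0$ (which has no loop), extended by $0$. Passing from $\Gamma_0$ to $\tilde Q$ only adds edges and vertices, so $(n,S_x)\le0$ for all $x$, and $(n,n)=\sum_xn_x(n,S_x)\le0$.

If $\Gamma_0$ contains all vertices, there are extra edges. Take $e=n$; then $q_{\tilde Q}(n)=-\sum_{\text{extra edges }xy}n_xn_y<0$.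

Otherwise, by connectedness, some vertex $z\notin\Gamma_0$ is adjacent to $\Gamma_0$, and $(n,S_z)\le-1$. Take $e=2n+S_z$. Then $(e,S_z)\le-2+2=0$, and for $y\ne z$, $(e,S_y)=2(n,S_y)+(S_z,S_y)\le0$. Finally $(e,e)=4(n,n)+4(n,S_z)+2\le-4+2=-2$. $\square$

## 7. Unrolling oriented cycles: proof of Theorem 2

Let $Q'$ be a component of $Q$ that is neither Dynkin nor affine. By Proposition 8 with Lemmas 9 and 10, it suffices to give $\tilde Q$, $\varphi$ and a schedule such that $\tilde Q$ is connected, has no oriented cycles, and properly contains an affine graph. Then $j-k=-q_{\tilde Q}(e)>0$, so some $H^p$ with $p\ge j-k>0$ is nonzero.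

**Case 0: $Q'$ has no oriented cycles.** Take $\tilde Q=Q'$ with $\varphi$ the inclusion. Let $r=|Q'_0|$, let $\alpha:Q'_0\to\{1,\dots,r\}$ be a bijection increasing along arrows, and let $\delta=\alpha+r$. (S1) is clear. (S2) holds because $\alpha(x)<\alpha(y)\le r<\delta(x)<\delta(y)$. (S3) is vacuous, and (S4) holds because all $2r$ values are distinct.

It remains to find an affine subgraph; it is automatically proper, since $Q'$ is not affine. If $Q'$ has a cycle or a multiple edge, it contains some $\tilde A_n$ with $n\ge1$. Otherwise it is a tree. A vertex of degree at least $4$ gives $\tilde D_4$, and two vertices of degree $3$ give some $\tilde D_n$: the path between them with two further neighbours at each end. What remains is a path, which is Dynkin and so excluded, or a star with three arms of lengths $p\le q\le r$. If it contains none of $\tilde E_6=(2,2,2)$, $\tilde E_7=(1,3,3)$, $\tilde E_8=(1,2,5)$, then $p=1$ and $q\le2$. Then either $q=1$, which is type $D$, or $q=2$ and $r\le4$, which is $E_6,E_7,E_8$. Both are Dynkin and excluded.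

Since $\varphi$ is injective, $\mu=0$ and each vertex occurs at most twice in $\underline i$.

**Case 1a: two loops at a vertex $v$.** Let $\tilde Q$ be $0\Rightarrow1\Rightarrow2$, each pair of parallel arrows mapping to the two loops, with $\alpha(i)=i$, $\delta(i)=i+1$. (S2) reads $i<i+1\le i+1<i+2$; (S3) holds since $\delta(0)=1=\alpha(1)$, $\delta(1)=2=\alpha(2)$ and $\delta(0)\le\alpha(2)$; (S4) is vacuous. $\tilde Q$ contains $\tilde A_1$ properly.

**Case 1b: a loop at $v$ and an arrow $c$ joining $v$ and some $w\ne v$.** Let $\tilde Q$ have the path $y_0\to y_1\to y_2\to y_3\to y_4$, mapped to the loop, and two vertices $w_1,w_2$ over $w$, joined to $y_1,y_2$ respectively by a lift of $c$. Put $\alpha(y_k)=k$, $\delta(y_k)=k+1$. If $c:v\to w$, put $\alpha(w_k)=k+\frac12$, $\delta(w_k)=k+\frac32$. If $c:w\to v$, put $\alpha(w_k)=k-\frac12$, $\delta(w_k)=k+\frac12$. On the path, (S2) is as in Case 1a. For the lifts of $c$ it reads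
$$k<k+\tfrac12\le k+1<k+\tfrac32,\qquad\text{resp.}\qquad k-\tfrac12<k\le k+\tfrac12<k+1 .$$
(S3) holds since $\delta(y_k)=\alpha(y_{k+1})$ and $\delta(w_1)=\alpha(w_2)$. (S4) compares integers with half-integers. The vertices $y_0,w_1,y_1,y_2,w_2,y_3$ span $\tilde D_5$ (the adjacent trivalent vertices are $y_1,y_2$), and it is a proper subgraph because of $y_4$.

**Case 2: no loops, but an oriented cycle.** Take a shortest one, with distinct vertices $x_0,\dots,x_{c-1}$, $c\ge2$, and arrows $b_i:x_i\to x_{i+1}$, indices mod $c$. For integers $k$ let $y_k$ lie over $x_{k\bmod c}$, with arrows $y_k\to y_{k+1}$ lifting $b_k$, and put $\alpha(y_k)=k$, $\delta(y_k)=k+\frac32$. (S2) reads $k<k+1\le k+\frac32<k+\frac52$. (S3) holds since two different $y$'s in one fibre have indices differing by at least $c\ge2$, and $k+\frac32\le k+c$. (S4) is clear, since all $\alpha(y_k)$ are distinct integers and all $\delta(y_k)$ are distinct non-integers. Any finite piece of this infinite path may be used. Since $Q'$ is connected and is not just this cycle (which is $\tilde A_{c-1}$),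 there is a further arrow $c'$ meeting the cycle.

**Case 2a: both ends of $c'$ lie on the cycle.** Say $c':x_i\to x_j$, $i\ne j$. With the cycle path from $x_j$ to $x_i$ it forms an oriented cycle of length $1+((i-j)\bmod c)$. This is at least $c$ by the choice of the cycle, so $(i-j)\bmod c=c-1$, i.e. $j\equiv i+1$, and $c'$ is parallel to $b_i$. Take $\tilde Q:y_i\Rightarrow y_{i+1}\to y_{i+2}$, with arrows over $b_i,c',b_{i+1}$ and the schedule above. It contains $\tilde A_1$ properly.

**Case 2b: $c'$ joins a cycle vertex, say $x_0$, to some $w$ off the cycle.** Take the path $y_{-1}\to y_0\to\cdots\to y_{c+2}$ and vertices $w_0,w_c$ over $w$, joined to $y_0,y_c$ (both over $x_0$) by lifts of $c'$. If $c':x_0\to w$, put $\alpha(w_k)=k+\frac34$, $\delta(w_k)=k+\frac74$. If $c':w\to x_0$, put $\alpha(w_k)=k-\frac14$, $\delta(w_k)=k+\frac34$. For the lifts of $c'$, (S2) reads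
$$k<k+\tfrac34\le k+\tfrac32<k+\tfrac74,\qquad\text{resp.}\qquad k-\tfrac14<k\le k+\tfrac34<k+\tfrac32 .$$
(S3) for $w_0,w_c$ reads $\frac74\le c+\frac34$, resp. $\frac34\le c-\frac14$. (S4) holds since the values at the $w_k$ are $\frac34$ modulo $1$, while those at the $y_k$ are $0$ or $\frac12$ modulo $1$. The vertices $y_{-1},w_0,y_0,\dots,y_c,w_c,y_{c+1}$ span $\tilde D_{c+4}$, and it is proper because of $y_{c+2}$.

**The cases are exhaustive.** If $Q'$ has a loop at $v$ and no vertex has two loops, then, since $Q'\neq\tilde A_0$ is connected, some arrow joins $v$ to another vertex, and Case 1b applies. If there are no loops, Case 0 or Case 2 applies. The last sentence of the theorem follows, since $m\ge3$ parallel arrows or $m\ge2$ loops form a quiver that is neither Dynkin nor affine. $\blacksquare$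

For two loops everything is explicit. In Case 1a take $e=(1,1,1)$: $(e,S_0)=0$, $(e,S_1)=-2$, $(e,S_2)=0$, $q_{\tilde Q}(e)=3-4=-1$. The recursion gives $f_2=2-1=1$, $f_1=2\cdot1+2-1=3$, $f_0=2\cdot3-1=5$. With $c=(2,1,0)$ the data are $\underline a=(5,4,2,1)$ and $\mu(\cdot)=\big(((2N)^5),(2N,N^3),(N,0),(0)\big)$, and for $N\gg0$ they violate the conjecture. Here $j=5+3+1=9$ and $k=2\cdot3+2\cdot1=8$.

**Making all $V^{(v)}$ nonzero.** For each vertex $v$ with $V^{(v)}=0$, discard any vertices of $\tilde Q$ over $v$ (they have $e=f=0$ and contribute nothing to (5), $j$ or $k$). Then adjoin an isolated vertex over $v$ with $e=0$, $f=1$ and new values of $\alpha<\delta$, different from all others. Its product $ef$ is $0$, so (5) imposes nothing on it, and Proposition 8 applies unchanged with the same $j$ and $k$. If $\varphi$ was injective, it remains so.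

## 8. Counting inversions with Durfee squares: proof of Theorem 3

By Lemma 7 we must show: if $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$, then $j-k\le-q_Q(r)$ for some $0\le r\le m$. Bott's theorem makes $j$ a number of inversions, and $k$ is the number of terms $\varepsilon_c-\varepsilon_d$ whose sum creates them. The task is to see how many inversions $k$ such terms can produce.

For each vertex $x$, write its coordinates as $A_x$ (first step, size $f=f_x$) followed by $D_x$ (second step, size $e=e_x$), with $e_x=0$ if $x$ occurs at most once. So $m_x=\min(e_x,f_x)$. Let $L=\prod_xGL(A_x)\times GL(D_x)$ be the Levi subgroup of $P$, and $V_\mu=\bigotimes_kV_{\mu(k)}$.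

**Step 1: reduce to single weights.** The $P$-module $\Lambda^k\xi_0\otimes V_\mu$ has a filtration by irreducible $L$-modules. We claim that the highest weight $\gamma$ of each is $\mu+\chi$ with $\chi$ a weight of $\Lambda^k\xi_0$. Indeed, there is a nonzero $L$-map $V_\gamma\otimes V_\mu^*\to\Lambda^k\xi_0$. The module $V_\gamma\otimes V_\mu^*$ is generated by $v\otimes w$, with $v$ of highest weight $\gamma$ and $w$ of lowest weight $-\mu$: raising operators kill $v$ and produce $v\otimes V_\mu^*$, then lowering operators produce everything. So the image of $v\otimes w$ is a nonzero vector of weight $\gamma-\mu$.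

If $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$, some piece of the filtration has $H^j\neq0$. By Bott's theorem there is such an $L$-dominant $\gamma=\mu+\chi$ with $\gamma+\rho$ regular and $j$ inversions in $\gamma+\rho$. Inversions occur only within one $V^{(x)}$, and there only between $A_x$ and $D_x$, because $\gamma$ is $L$-dominant.

**Step 2: encode the inversions at $x$ in a partition.** Number the coordinates of $x$ by $1,\dots,f+e$ and use $\rho_p=-p$. For $1\le q\le e$ let $\kappa_q$ be the number of $p\le f$ with $\gamma_p-p<\gamma_{f+q}-(f+q)$. The sequence $\gamma_p-p$ strictly decreases on $A_x$ and on $D_x$. So $\kappa=\kappa^x$ is a partition, the coordinates inverted with $f+q$ are the last $\kappa_q$ of $A_x$, and the coordinate $f+1-p$ of $A_x$ is inverted with exactly $\kappa'_p$ elements of $D_x$, where $\kappa'$ is the conjugate partition. Also $j=\sum_x|\kappa^x|$.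

Let $\lambda$ be the dominant weight with $\lambda+\rho$ the sorted $\gamma+\rho$. In the sorted sequence the entry from $f+q$ is preceded by $f-\kappa_q$ entries of $A_x$ and $q-1$ of $D_x$, so its position is $f+q-\kappa_q$. The entry from $f+1-p$ has position $f+1-p+\kappa'_p$. Hence
$$\gamma_{f+q}=\lambda_{f+q-\kappa_q}+\kappa_q,\qquad\gamma_{f+1-p}=\lambda_{f+1-p+\kappa'_p}-\kappa'_p .\tag{6}$$

For example, let $f=3$, $e=2$ and $\gamma=(6,5,3\,|\,8,7)$. Then $\gamma+\rho=(5,3,0\,|\,4,2)$, $\kappa=(2,1)$, and $\lambda=(6,6,6,6,5)$. Formula (6) gives $\gamma_4=\lambda_2+2=8$ and $\gamma_3=\lambda_5-2=3$.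

**Step 3: choose the coordinates that see every box.** Comparing only the two coordinates next to the wall gives, for $\kappa\neq\emptyset$, $\gamma_{f+1}-\gamma_f\ge\kappa_1+\kappa'_1$. This sees only the boxes in the first row and first column of $\kappa$. To see all of $|\kappa|$ we need as many rows and columns as the Durfee square has.

Let $r=r_x$ be the side of the Durfee square of $\kappa$, the largest $r$ with $\kappa_r\ge r$ (and $0$ if $\kappa=\emptyset$). As $\kappa$ has at most $e$ rows and $f$ columns, $r\le\min(e,f)=m_x$. For $q\le r$ we have $\kappa_q\ge r\ge q$, so $f+q-\kappa_q\le f$. For $p\le r$ we have $\kappa'_p\ge r\ge p$, so $f+1-p+\kappa'_p\ge f+1$. As $\lambda$ is dominant, each of the $r$ values $\lambda_{f+q-\kappa_q}$ is at least each of the $r$ values $\lambda_{f+1-p+\kappa'_p}$. Thus (6) gives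
$$\sum_{q\le r}\gamma_{f+q}-\sum_{p\le r}\gamma_{f+1-p}\ \ge\ \sum_{q\le r}\kappa_q+\sum_{p\le r}\kappa'_p=|\kappa|+r^2 .$$
The last equality holds because every box lies in the first $r$ rows or the first $r$ columns (a box outside both would force $\kappa_{r+1}\ge r+1$), and the $r^2$ boxes of the square are counted twice. Dominance of the triple gives $\mu_{f+q}\le\mu_{f+1-p}$, so subtracting $\mu$ keeps the inequality:
$$\sum_{q\le r_x}\chi_{f+q}-\sum_{p\le r_x}\chi_{f+1-p}\ \ge\ |\kappa^x|+r_x^2 .\tag{7}$$

**Step 4: bound what $k$ arrows of weight can contribute.** Let $S_x$ be the first $r_x$ coordinates of $D_x$ and $R_x$ the last $r_x$ of $A_x$. Put $\mathbf S=\bigcup_xS_x$ and $\mathbf R=\bigcup_xR_x$, which are disjoint. By (3), $\chi=\sum_{(b,c,d)\in\Psi}(\varepsilon_c-\varepsilon_d)$ for a set $\Psi$ of $k$ distinct triples. Summing (7) over $x$,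
$$j+\sum_xr_x^2\le\sum_{(b,c,d)\in\Psi}\big([c\in\mathbf S]+[d\in\mathbf R]-[c\in\mathbf R]-[d\in\mathbf S]\big)\le k+\sum_br_{t(b)}r_{h(b)} .$$
For the last inequality, each summand is at most $1$ unless $c\in\mathbf S$ and $d\in\mathbf R$, when it is $2$. There are at most $\sum_br_{t(b)}r_{h(b)}$ such triples, as $c$ then lies in $S_{t(b)}$ and $d$ in $R_{h(b)}$.

**Step 5: conclude.** Hence $j-k\le\sum_br_{t(b)}r_{h(b)}-\sum_xr_x^2=-q_Q(r)$ with $0\le r\le m$, and Lemma 7 gives the bound. If all components are Dynkin or affine, then $q_Q\ge0$ by Section 2, so $H^p=0$ for $p>0$. The sharpness is Proposition 6, proved next. $\blacksquare$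

**Proof of Corollary 5.** If every component is Dynkin or affine, apply Theorem 3. Otherwise a component without oriented cycles is neither, and Case 0 of Section 7 gives a failing dominant triple in which each vertex occurs at most twice. $\blacksquare$

## 9. Dimension vectors for which the bound is attained

The hypothesis on $e$ in Proposition 6 is $(e,S_x)\le0$ for all $x$. The data are those of Case 0 for $Q$ itself: $\tilde Q=Q$ (connected or not), $\alpha:Q_0\to\{1,\dots,|Q_0|\}$ a bijection increasing along arrows, $\delta=\alpha+|Q_0|$, $f$ as in Lemma 9, and $\mu=0$. The verification of (S1)–(S4) in Case 0 did not use connectedness.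

**Proof of Proposition 6.** Proposition 8 and Lemma 9 give $H^p(\mathcal W,\mathcal O)\neq0$ for some $p\ge-q_Q(e)$.

For the other inequality we evaluate the bound of Theorem 3. As $f\ge e$, we have $m_x=\min(e_x,f_x)=e_x$, so it suffices that $q_Q(s)\ge q_Q(e)$ for $0\le s\le e$. In identity (2) the second term is nonnegative because $a_{xy}\le0$ for $x\neq y$. In the first, $(e,S_x)\le0$ and $s_x^2/e_x\le e_x$. Hence
$$(s,s)\ \ge\ \sum_x(e,S_x)\frac{s_x^2}{e_x}\ \ge\ \sum_x(e,S_x)e_x=(e,e).$$
So the bound of Theorem 3 is $-q_Q(e)$, and the largest $p$ is exactly $-q_Q(e)$. The hypothesis is stable under $e\mapsto ce$ for positive integers $c$, and $q_Q(ce)=c^2q_Q(e)$. So if $q_Q(e)<0$, non-vanishing occurs in arbitrarily large degrees. $\blacksquare$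

For three arrows and $e=(1,1)$ the recursion gives $f_1=3-1=2$, $f_0=3\cdot2-1=5$, so $\underline a=(5,2,1,1)$, and the largest $p$ is $-q_Q(1,1)=1$.

## 10. A negative Kostka–Shoji coefficient

**What the flags are.** For $\underline i=(0,1,0,1)$, $\underline a=(3,2,1,2)$ we have $\dim V^{(0)}=\dim V^{(1)}=4$. The variety $\mathrm{Fl}$ is $\mathbb P^3\times\mathrm{Gr}(2,4)$, parametrizing lines $\ell\subset V^{(0)}$ and planes $P\subset V^{(1)}$. As in Section 3, $\mathcal W=\{x_b(\ell)\subset P\ \forall b\}$. Put $\mathcal Q=V^{(1)}/P$, of rank $2$, and $M=\mathbb C^m$ with torus character $t_1+\dots+t_m$. Then $\xi=M\otimes\ell\otimes\mathcal Q^*$. Taking Euler characteristics in (1),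
$$\chi^{(\underline i,\underline a)}_{\mu(\cdot)}=\sum_k(-1)^k\chi(\mathrm{Fl},\Lambda^k\xi)\cdot\mathrm{ch}\,S .$$
The polynomial asked for is the coefficient of $\det V^{(0)}\otimes(\det V^{(1)})^{-1}$. A scalar $z\in GL(V^{(0)})$ acts on $\Lambda^k\xi\otimes S_d$ by $z^{k+d}$ and on $\det V^{(0)}$ by $z^4$. So only $k\le4$ matters, paired with $S_{4-k}$.

**Step 1: $k=1,2,3$ contribute nothing.** Indeed $\Lambda^k\xi=\ell^k\otimes\Lambda^k(M\otimes\mathcal Q^*)$, and $\ell^k$ has no cohomology on $\mathbb P^3$ for $1\le k\le3$. Apply Künneth.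

**Step 2: $k=0$ contributes $h_4(t)$.** We need the multiplicity space of $\det V^{(0)}\otimes(\det V^{(1)})^{-1}$ in
$$S_4=\mathrm{Sym}^4(M\otimes V^{(0)}\otimes V^{(1)*})=\big(M^{\otimes4}\otimes(V^{(0)})^{\otimes4}\otimes(V^{(1)*})^{\otimes4}\big)^{\mathfrak S_4}.$$
In $(V^{(0)})^{\otimes4}$ the multiplicity space of $\det V^{(0)}$ is the sign representation of $\mathfrak S_4$, and the same holds for $(\det V^{(1)})^{-1}$ in $(V^{(1)*})^{\otimes4}$. The product of the two signs is trivial, so what remains is $(M^{\otimes4})^{\mathfrak S_4}=\mathrm{Sym}^4M$, with character $h_4(t)$.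

**Step 3: $k=4$ contributes $-s_{211}(t)$.** By the Cauchy formula
$$\Lambda^4\xi=\ell^4\otimes\bigoplus_{\nu\vdash4,\ \ell(\nu)\le2}S_{\nu'}M\otimes S_\nu\mathcal Q^*,$$
where $\ell(\nu)$ is the number of parts. The factor $\ell^4$ has only $H^3=\det V^{(0)}$. On $\mathrm{Gr}(2,4)$ the coordinates of $\mathcal Q$ come first, so $S_\nu\mathcal Q^*$ has weight $(-\nu_2,-\nu_1\,|\,0,0)$. Apply Bott's theorem with $\rho=(3,2,1,0)$. For $\nu=(4)$, adding $\rho$ gives $(3,-2,1,0)$, which sorts to $(3,1,0,-2)$ and yields the irreducible module of highest weight $(0,-1,-1,-2)$, not $(\det V^{(1)})^{-1}$. For $\nu=(2,2)$ we get $(1,0,1,0)$, which is singular. For $\nu=(3,1)$ we get $(2,-1,1,0)$, which sorts with $2$ inversions to $(2,1,0,-1)$ and gives $H^2=(\det V^{(1)})^{-1}$. Here $\nu'=(2,1,1)$, so the contribution is $(-1)^4(-1)^{3+2}s_{211}(t)=-s_{211}(t)$.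

**Step 4: read off the coefficient.** The polynomial is $h_4(t)-s_{211}(t)$. The monomial $t_1t_2t_3t_4$, available since $m\ge4$, has coefficient $1$ in $h_4$. In $s_{211}$ its coefficient is the number of standard Young tableaux of shape $(2,1,1)$, which is $3$: the entry in the second box of the first row can be $2$, $3$ or $4$. Hence the coefficient is $1-3=-2$. $\blacksquare$
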